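\title{The Colin de Verdi\`ere parameters of a graph and its complement can have sublinear sum}

\begin{abstract}
It has been conjectured that $|G|-2\le\mu(G)+\mu(\overline G)$ for every graph $G$, where $\mu$ is the Colin de Verdi\`ere parameter. We disprove this: for every large $n$ there is a graph on $n$ vertices with $\mu(G)+\mu(\overline G)\le 0.99\,n$. The graphs are blow-ups of a sparse random graph of fixed order; $\mu(G)$ is bounded by counting edges, and $\mu(\overline G)$ by a trace inequality of degree three. A finer analysis shows that the minimum of $\mu(G)+\mu(\overline G)$ over graphs on $n$ vertices is $o(n)$, while it is at least $cn/\sqrt{\log n}$.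
\end{abstract}

\section{The problem and the results}

Graphs are finite and simple and have at least one vertex; $|G|$ is the number of vertices of $G$ and $\overline G$ is its complement. Matrices are real, and the \emph{corank} of a square matrix is the dimension of its kernel. Let $G$ have vertex set $\{1,\dots,n\}$. The \emph{Colin de Verdi\`ere parameter} $\mu(G)$ is the largest corank of a symmetric $n\times n$ matrix $M$ such that
\begin{itemize}
\item[(i)] for $i\ne j$, $M_{ij}<0$ if $ij$ is an edge of $G$ and $M_{ij}=0$ otherwise (the diagonal is arbitrary);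
\item[(ii)] $M$ has exactly one negative eigenvalue, counted with multiplicity;
\item[(iii)] (Strong Arnold Property) the only symmetric matrix $X$ with $MX=0$ and $X_{ij}=0$ whenever $i=j$ or $ij$ is an edge of $G$ is $X=0$.
\end{itemize}
By (ii), a positive corank is the multiplicity of the second smallest eigenvalue of $M$; condition (iii) is a nondegeneracy condition. The parameter is minor-monotone, that is, $\mu(H)\le\mu(G)$ whenever $H$ is obtained from a subgraph of $G$ by contracting edges, and $\mu(K_t)=t-1$ \cite{CdV}. So $\mu$ measures how complicated a graph is, and a graph and its complement should not both be uncomplicated. We take from \cite{Source} the conjecture that for all graphs $G$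
\begin{equation}\label{eq:conj}
|G|-2\le\mu(G)+\mu(\overline G).
\end{equation}
It is known that \eqref{eq:conj} holds when $G$ is planar and when $|G|\le10$, and that the same inequality with tree-width in place of $\mu$ holds for all graphs.

The simplest cases agree with \eqref{eq:conj}. For the edgeless graph on $n\ge2$ vertices $M$ is diagonal; two zero entries $M_{ii}=M_{jj}=0$ violate (iii) (take $X$ supported at $ij$ and $ji$), and $\operatorname{diag}(-1,0,1,\dots,1)$ satisfies (i)--(iii). So $\mu(\overline{K_n})=1$ and $\mu(K_n)+\mu(\overline{K_n})=n$. For the path $P_4$, deleting the first row and the last column of the tridiagonal matrix $M$ leaves a triangular matrix with nonzero diagonal, so $\mu(P_4)\le1$, and $\mu(P_4)\ge\mu(K_2)=1$. Since $P_4$ is isomorphic to its complement, \eqref{eq:conj} holds with equality. The next example shows the mechanism one would expect in general: \eqref{eq:conj} says that $\overline G$ has a matrix of \emph{rank} at most $\mu(G)+2$, and for a simple graph $G$ such a matrix comes from a low-dimensional drawing of $G$.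

\begin{example}\label{ex:cycle}
Let $n\ge5$, $\alpha=2\pi/n$, and $M_{ij}=\cos((i-j)\alpha)-\cos\alpha$. Then $M_{ij}=0$ if $i-j\equiv\pm1\pmod n$, and $M_{ij}<0$ for all other $i\ne j$, so (i) holds for $\overline{C_n}$. With $p_i=(\cos i\alpha,\sin i\alpha)$ we have $M_{ij}=\langle p_i,p_j\rangle-\cos\alpha$, and the nonzero eigenvalues of $M$ are $n/2$, $n/2$ and $-n\cos\alpha<0$. If $X$ is as in (iii), its $j$-th column $x$ is supported on $j\pm1$ and satisfies $\sum_ix_i=0$ and $\sum_ix_ip_i=0$; as $p_{j-1}\ne p_{j+1}$, this forces $x=0$. Hence $\mu(\overline{C_n})\ge n-3$, and $\mu(C_n)\ge\mu(K_3)=2$, so the sum is at least $n-1$.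
\end{example}

Nevertheless \eqref{eq:conj} is false, and so is every linear lower bound.

\begin{theorem}\label{thm:one}
For every sufficiently large $n$ there is a graph $G$ on $n$ vertices with
\[
\mu(G)+\mu(\overline G)\le0.99\,|G|<|G|-2 .
\]
\end{theorem}

\begin{theorem}\label{thm:two}
Let $m(n)=\min\{\mu(G)+\mu(\overline G):|G|=n\}$. There is an absolute constant $c>0$ such that $m(n)\ge cn/\sqrt{\log n}$ for all $n\ge2$, and $m(n)=o(n)$.
\end{theorem}

Thus no inequality $c|G|-C\le\mu(G)+\mu(\overline G)$ with $c>0$ holds for all graphs, while $|G|/\sqrt{\log|G|}$ is a valid lower bound up to a constant factor.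

The two summands are bounded by unrelated arguments. A dimension count based on (iii) shows that a graph of edge density $p$ has $\mu\le(\sqrt p+o(1))n$. Applied to both $G$ and $\overline G$ this is useless, since $\sqrt p+\sqrt{1-p}\ge1$. We apply it to a sparse $G$ only, and bound $\mu(\overline G)$ using (i) and (ii) alone: $G$ is built so that a single negative eigenvalue can affect only a small part of $\overline G$, and on the rest the matrix is close enough to positive semidefinite to have large rank. Sections~\ref{sec:lin}--\ref{sec:trace} prove Theorem~\ref{thm:one} and are self-contained; Sections~\ref{sec:red}--\ref{sec:merge} prove Theorem~\ref{thm:two}.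

\section{Linear algebra}\label{sec:lin}

For a matrix $M$ with index set $V$ and $S,S'\subseteq V$, let $M_S$ be the principal submatrix on $S$ and $M_{SS'}$ the submatrix with rows $S$ and columns $S'$. We write $M\succeq0$ for positive semidefinite, $M\ge0$ for entrywise nonnegative, and $e_v$ for the standard basis vectors. The operations $|\cdot|$, $(\cdot)^+$, $(\cdot)^-$ act entrywise, so $x=x^+-x^-$ and $|x|=x^++x^-$. The operator norm is $\|\cdot\|$ and the Hilbert--Schmidt norm is $\|X\|_2=(\sum X_{uv}^2)^{1/2}$; recall $\|XY\|_2\le\|X\|_2\|Y\|$, $\|X\|\le\|X\|_2$, and that $\|X\|_2^2$ is the sum of the squared eigenvalues if $X$ is symmetric. A \emph{Z-matrix} is a symmetric matrix with nonpositive off-diagonal entries; its \emph{graph} joins $u\neq v$ when $M_{uv}<0$. We use the following standard facts about symmetric matrices.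
\begin{itemize}
\item[(F1)] \emph{Interlacing.} The \emph{compression} of $M$ to the span of orthonormal vectors $y_1,\dots,y_m$ is the matrix $(\langle y_i,My_j\rangle)$; principal submatrices are a special case. A compression has no more eigenvalues above $t$, and no more eigenvalues below $t$, than $M$, and its norm is at most $\|M\|$. If $\langle y,My\rangle\ge t\|y\|^2$ on a hyperplane, the second smallest eigenvalue of $M$ is at least $t$.
\item[(F2)] \emph{Rank.} Since $\operatorname{rank}M_S\le\operatorname{rank}M$, we have $\operatorname{corank}M\le|V\setminus S|+\operatorname{corank}M_S$.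
\item[(F3)] \emph{Sylvester's law.} If $C$ is invertible, $C^TMC$ has as many negative, zero and positive eigenvalues as $M$. If $C$ is diagonal with positive entries (a \emph{scaling}), the signs of all entries are preserved as well.
\item[(F4)] \emph{Absolute values.} If $M$ is a Z-matrix, $|x|^TM|x|\le x^TMx$. If $N\ge0$, then $|x^TNx|\le|x|^TN|x|$, so the largest eigenvalue $\lambda_{\max}(N)$ has a nonnegative unit eigenvector.
\item[(F5)] \emph{Hoffman--Wielandt.} If $X,Y$ have eigenvalues $\lambda_1\ge\lambda_2\ge\cdots$ and $\lambda'_1\ge\lambda'_2\ge\cdots$, then $\sum_i(\lambda_i-\lambda'_i)^2\le\|X-Y\|_2^2$.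
\end{itemize}

Without a negative eigenvalue, a Z-matrix has a very small kernel.

\begin{lemma}\label{lem:psd}
Let $M\succeq0$ be a Z-matrix and $x^TMx\le0$. Then $M|x|=0$, and no edge of the graph of $M$ joins the support of $x$ to its complement. If the graph of $M$ is connected, then $\operatorname{corank}M\le1$, and a nonzero kernel vector has all entries nonzero and of the same sign.
\end{lemma}

\begin{proof}
By (F4), $|x|^TM|x|\le0$, so $M|x|=0$ because $M\succeq0$. If $x_u=0$, then $0=(M|x|)_u=\sum_{v\ne u}M_{uv}|x_v|$ is a sum of nonpositive terms, so $M_{uv}=0$ whenever $x_v\ne0$. In the connected case every nonzero kernel vector therefore has full support. Two independent kernel vectors would have a nonzero combination with a zero entry, so the corank is at most $1$, and then $x=\pm|x|$.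
\end{proof}

Example~\ref{ex:cycle} shows how much one negative eigenvalue can change this: there the graph is connected and the corank is $n-3$. The next lemma will limit the size of the negative eigenvalue.

\begin{lemma}\label{lem:pairs}
Let $V=U_1\cup\dots\cup U_\tau$ be a partition and $M=A-B$, where $A$ is a Z-matrix with $A_{U_iU_j}=0$ for $i\ne j$, and $B\ge0$ is symmetric. Suppose that $M_{U_i\cup U_j}\succeq0$ for all $i,j$. Then $|x^TBx|\le\max(1,\tau-1)\,x^TAx$ for all $x$.
\end{lemma}

\begin{proof}
Let $\psi=|x|$. By (F4), $|x^TBx|\le\psi^TB\psi$ and $\psi^TA\psi\le x^TAx$, so it suffices to treat $\psi$. If $\tau=1$, then $M\succeq0$ gives $\psi^TB\psi\le\psi^TA\psi$. Let $\tau\ge2$, let $\psi_i$ be the restriction of $\psi$ to $U_i$, and put $\sigma=\psi^TA\psi=\sum_i\psi_i^TA\psi_i$, $d=\sum_i\psi_i^TB\psi_i\ge0$, and $d'=\sum_{i\ne j}\psi_i^TB\psi_j$ (ordered pairs). Each $i$ lies in $\tau-1$ unordered pairs, so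
\[
0\le\sum_{\{i,j\}}(\psi_i+\psi_j)^TM(\psi_i+\psi_j)=(\tau-1)(\sigma-d)-d'.
\]
Hence $\psi^TB\psi=d+d'\le(\tau-1)\sigma-(\tau-2)d\le(\tau-1)\sigma$.
\end{proof}

\section{Blow-ups of a sparse graph}\label{sec:blow}

The sparse side is handled by the only use of (iii) in our upper bounds.

\begin{lemma}\label{lem:edge}
For every graph $G$, $\mu(G)^2\le2(|G|+|E(G)|)$.
\end{lemma}

\begin{proof}
Let $M$ satisfy (i)--(iii) and have corank $k$, and let the columns of $U$ be an orthonormal basis of $\ker M$. A symmetric $X$ with $MX=0$ has its columns and rows in $\ker M$, so $X=U(U^TXU)U^T$; conversely $MUYU^T=0$ for every symmetric $k\times k$ matrix $Y$. These $X$ form a space of dimension $k(k+1)/2$. By (iii), the linear map sending $X$ to its entries $X_{ii}$ and $X_{ij}$, $ij\in E(G)$, is injective on it. Hence $k(k+1)/2\le|G|+|E(G)|$.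
\end{proof}

For the dense side we drop (iii) and relax (ii). A symmetric matrix is \emph{admissible} for a graph $K$ if it satisfies (i) for $K$ and has \emph{at most} one negative eigenvalue. Then $\mu(K)$ is at most the largest corank of an admissible matrix, and by (F1) a principal submatrix of an admissible matrix is admissible for the induced subgraph.

Let $Q$ be a graph on $[q]=\{1,\dots,q\}$ and $a\ge2$. The \emph{blow-up} $Q^{(a)}$ has vertex set $[q]\times[a]$, and $(i,\alpha)$ is adjacent to $(j,\beta)$ if and only if $ij\in E(Q)$. It has $|E(Q)|a^2$ edges. The sets $V_i=\{i\}\times[a]$ are the \emph{blocks}, and $V_T=\bigcup_{i\in T}V_i$. In the complement $K=\overline{Q^{(a)}}$ every block is a clique, and there is no edge between $V_i$ and $V_j$ when $ij\in E(Q)$.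

\begin{example}\label{ex:complete}
Let $Q=K_q$. Then $K$ is a disjoint union of $q$ cliques and an admissible $M$ is the direct sum of the $M_{V_i}$. At most one summand has a negative eigenvalue; it has corank at most $a-1$. Every other summand has corank at most $1$ by Lemma~\ref{lem:psd}. So $\mu(K)\le a+q-2$, a fraction about $1/q$ of $|K|=qa$ when $a$ is large. At the other extreme, if $Q$ has no edges then $K=K_{qa}$, and the matrix with all entries $-1$ has corank $qa-1$ and a negative eigenvalue on every block.
\end{example}

For $Q=K_q$ Lemma~\ref{lem:edge} says nothing useful about $Q^{(a)}$. We want a sparse $Q$ that still confines the negative eigenvalue. Call disjoint sets $S,T\subseteq[q]$ \emph{completely joined} if all pairs between them are edges of $Q$, and let $m_s(Q)$ be the largest number of pairwise disjoint $s$-subsets of $[q]$ no two of which are completely joined. If $S$ and $T$ are completely joined, then $M_{V_S\cup V_T}=M_{V_S}\oplus M_{V_T}$, so $M_{V_S}$ and $M_{V_T}$ cannot both have a negative eigenvalue. When $m_s(Q)$ is small, we can delete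 a few blocks and be left with the following structure.

\begin{definition}
An \emph{$s$-positive block matrix} with $b$ blocks of size $a$ is a Z-matrix $M$ indexed by $[b]\times[a]$ such that
\begin{itemize}
\item[(B1)] $M$ has at most one negative eigenvalue;
\item[(B2)] off-diagonal entries within a block are negative;
\item[(B3)] $M_{V_T}\succeq0$ whenever $|T|\le s$.
\end{itemize}
Let $c_s(b,a)$ be the largest corank of such a matrix.
\end{definition}

\begin{lemma}\label{lem:transfer}
Let $Q$ be a graph on $[q]$ with $q-s\,m_s(Q)\ge s$. Let $n\ge2q$ and $a=\lfloor n/q\rfloor$, and let $G_n$ be $Q^{(a)}$ together with $n-qa$ isolated vertices. Then $\mu(G_n)^2\le2n+2|E(Q)|a^2$ and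
\[
\mu(\overline{G_n})\le q+\max\{(q-b)a+c_s(b,a):\ q-s\,m_s(Q)\le b\le q\}.
\]
\end{lemma}

\begin{proof}
The first bound is Lemma~\ref{lem:edge}. Let $M$ be admissible for $\overline{G_n}$. Call $T\subseteq[q]$ \emph{negative} if $M_{V_T}$ has a negative eigenvalue. Take a maximal family of pairwise disjoint negative $s$-subsets and let $U$ be the complement of its union. No two members are completely joined, so there are at most $m_s(Q)$ of them and $b:=|U|\ge q-s\,m_s(Q)\ge s$. By maximality no $s$-subset of $U$ is negative, and every smaller subset of $U$ lies in an $s$-subset of $U$. So $M_{V_U}$ is an $s$-positive block matrix, and (F2) gives $\operatorname{corank}M\le(n-qa)+(q-b)a+c_s(b,a)$ with $n-qa<q$.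
\end{proof}

The extra vertices could also be handled with the inequality $\mu(H)\le\mu(H-v)+1$ of \cite{HLS}. A random graph of any fixed density makes $m_s$ small, because the number of pairs in a family grows quadratically.

\begin{lemma}\label{lem:random}
Let $0<p<1$, $p'>p$, $\beta>0$ and $s\ge1$. For all large $q$ there is a graph $Q$ on $[q]$ with $2|E(Q)|\le p'q^2$ and $m_s(Q)\le\beta q$.
\end{lemma}

\begin{proof}
Include each pair as an edge independently with probability $p$. The number of edges has mean at most $pq^2/2$ and variance at most $q^2/2$, so by Chebyshev's inequality $2|E(Q)|>p'q^2$ has probability at most $2/((p'-p)^2q^2)\to0$. Let $m_0=\lfloor\beta q\rfloor+1$. If $m_s(Q)>\beta q$, some family of $m_0$ disjoint $s$-sets has no completely joined pair. There are at most $q^{sm_0}$ families. In a fixed family, each pair of members is completely joined with probability $p^{s^2}$, and these events depend on disjoint sets of $s^2$ potential edges. So the probability of $m_s(Q)>\beta q$ is at most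
\[
q^{sm_0}(1-p^{s^2})^{\binom{m_0}2}\le\exp\bigl(m_0\bigl(s\ln q-p^{s^2}(\beta q-1)/2\bigr)\bigr)\to0.\qedhere
\]
\end{proof}

Everything now depends on upper bounds for $c_s(b,a)$ with $b$ fixed and $a\to\infty$. Condition (B2) enters them only through the following lemma.

\begin{lemma}\label{lem:small}
Let $M$ be an $s$-positive block matrix with blocks of size $a$, and let $P$ be a set of indices with $|P|\le s$ and $|P|<a$. Then $M_P$ is positive definite.
\end{lemma}

\begin{proof}
Let $T$ be the set of blocks that meet $P$; then $M_{V_T}\succeq0$ by (B3). Suppose that $x\ne0$ is supported on $P$ and $x^TMx\le0$. Pick $v$ with $x_v\ne0$, and pick $u\notin P$ in the block of $v$, which is possible as $|P|<a$. Then $M_{uv}<0$ by (B2), contradicting Lemma~\ref{lem:psd} for $M_{V_T}$.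
\end{proof}

\section{A cubic trace bound and the counterexample}\label{sec:trace}

After scaling, a block matrix has the form $I-N$ with $N\ge0$ and zero diagonal, and its corank is the multiplicity of $1$ as an eigenvalue of $N$. We know $\operatorname{tr}N=0$ and $\operatorname{tr}N^3\ge0$, and all eigenvalues but one are at most $1$. The direct sum of copies of $\left(\begin{smallmatrix}0&1\\1&0\end{smallmatrix}\right)$ has these properties and has eigenvalues $1$ and $-1$, each with multiplicity half the order. To prove that one half is the maximum we look for a polynomial $\alpha+\beta x-x^3$ that is nonnegative for $x\le1$ and vanishes at $-1$. The root at $-1$ must be double, which determines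
\[
2+3x-x^3=(2-x)(1+x)^2 .
\]
The exceptional eigenvalue $\theta$ costs $\theta^3$, and this cost is real. In Example~\ref{ex:cycle}, $N=I-M/(1-\cos\alpha)$ is nonnegative with zero diagonal, has eigenvalue $1$ with multiplicity $n-3$, and has $\theta=1+n\cos\alpha/(1-\cos\alpha)$, of order $n^3$. This is why we work with $s=2$ rather than $s=1$, and with blow-ups: positivity on \emph{pairs} of blocks bounds $\theta$ in terms of the number of blocks, independently of $a$.

\begin{proposition}\label{prop:half}
For $a\ge2$ and $b\ge1$, $c_2(b,a)\le ba/2+b^3/4$.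
\end{proposition}

\begin{proof}
Let $M$ be a $2$-positive block matrix of order $n=ba$ and corank $k$. By Lemma~\ref{lem:small} its diagonal is positive. Scaling preserves (B1)--(B3) and $k$, so we may assume $M=I-N$ with $N\ge0$ and zero diagonal. Let $\theta=\nu_1\ge\nu_2\ge\cdots$ be the eigenvalues of $N$. Lemma~\ref{lem:pairs} with $A=I$ and the partition into blocks gives $\theta\le\max(1,b-1)\le b$. By (B1), $\nu_j\le1$ for $j\ge2$. The polynomial $f(x)=2+3x-x^3$ is nonnegative for $x\le1$, $f(1)=4$, and $\sum_jf(\nu_j)=2n+3\operatorname{tr}N-\operatorname{tr}N^3\le2n$. If $\theta\le1$, then $4k\le\sum_jf(\nu_j)\le2n$. If $\theta>1$, then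
\[
4k\le\sum_{j\ge2}f(\nu_j)\le2n-f(\theta)\le2n+\theta^3\le2n+b^3.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Lemma~\ref{lem:random} with $p=0.2$, $p'=0.21$, $\beta=0.02$, $s=2$ gives $q\ge3$ and $Q$ with $2|E(Q)|\le0.21q^2$ and $m_2(Q)\le0.02q$; then $q-2m_2(Q)\ge0.96q\ge2$. Fix $Q$ and let $G=G_n$ be as in Lemma~\ref{lem:transfer}. Since $qa\le n$ and $\sqrt{0.21}<0.4583$,
\[
\mu(G)\le\sqrt{0.21n^2+2n}\le\sqrt{0.21}\,n+3\le0.4583n+3 .
\]
For $b\ge q-2m_2(Q)$, Proposition~\ref{prop:half} gives
\[
(q-b)a+c_2(b,a)\le\frac{qa}2+\frac{(q-b)a}2+\frac{q^3}4\le0.52n+\frac{q^3}4 .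
\]
So $\mu(G)+\mu(\overline G)\le0.9783n+q^3/4+q+3$. With $q$ fixed, this is at most $0.99n<n-2$ for all large $n$.
\end{proof}

\section{Sublinear growth: the lower bound and a reduction}\label{sec:red}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:two}]
By \cite{Kostochka,Thomason} there is an absolute constant $C\ge1$ such that every graph of average degree at least $Ct\sqrt{\log t}$ has a $K_t$-minor. One of $G,\overline G$ has average degree at least $(n-1)/2\ge n/4$. For large $n$ let $t=\lfloor n/(4C\sqrt{\log n})\rfloor$; then $2\le t\le n$ and $Ct\sqrt{\log t}\le n/4$. So that graph has a $K_t$-minor, and its parameter is at least $t-1\ge n/(8C\sqrt{\log n})$ for $n\ge n_0$. For $2\le n<n_0$ one of the two graphs has an edge, so $m(n)\ge\mu(K_2)=1$, and we decrease $c$ accordingly.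
\end{proof}

For the upper bound, $p$ and $\beta$ in Lemma~\ref{lem:random} can be as small as we like; the obstacle is the factor $1/2$ in Proposition~\ref{prop:half}. It disappears when $s$ is large.

\begin{proposition}\label{prop:main}
Let $0<\kappa<1$, $L=\lceil2/\kappa\rceil$ and $g=L^L$. For every $b\ge1$ there is $a_0$ such that $c_{2g}(b,a)<\kappa ba$ for all $a\ge a_0$.
\end{proposition}

\begin{proof}[Proof that $m(n)=o(n)$, given Proposition~\ref{prop:main}]
Fix $\kappa\in(0,1)$ and let $s=2g$. Lemma~\ref{lem:random} with $p=\kappa^2$, $p'=2\kappa^2$, $\beta=\kappa/s$ gives $q$ with $(1-\kappa)q\ge s$ and $Q$ with $2|E(Q)|\le2\kappa^2q^2$ and $s\,m_s(Q)\le\kappa q$. In Lemma~\ref{lem:transfer}, $\mu(G_n)\le\sqrt{2\kappa^2n^2+2n}\le1.5\kappa n$ for large $n$. Only finitely many $b$ occur, so for large $n$ also $\mu(\overline{G_n})\le q+\kappa qa+\kappa qa\le q+2\kappa n$. Hence $m(n)\le4\kappa n$ for all large $n$, and $\kappa$ was arbitrary.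
\end{proof}

It remains to prove Proposition~\ref{prop:main}. We first describe the idea. The extremal configuration for the trace bound is a direct sum of singular matrices $\left(\begin{smallmatrix}1&-1\\-1&1\end{smallmatrix}\right)$. Lemma~\ref{lem:small} forbids singular pairs, but not nearly singular ones. For $P=\{v,w\}$ and $t<1$ close to $1$,
\begin{equation}\label{eq:pair}
M_P=\begin{pmatrix}1&-t\\-t&1\end{pmatrix},\qquad M_P^{-1}=\frac1{1-t^2}\begin{pmatrix}1&t\\t&1\end{pmatrix}.
\end{equation}
The inverse is almost of rank one: in units where the direction $(1,1)$ has size $1$, the direction $(1,-1)$ has size $(1-t)/(1+t)$. Such a pair behaves like a single index. The proof rests on two statements about a partition of the indices into bounded groups of this kind. First, the corank is at most the number of groups, up to $o(n)$. Second, if the corank is at least $\kappa n$, there are about $\kappa n$ disjoint clusters of groups that are nearly singular together, and at least about $\kappa n/2$ of them yield a new, larger group of the same kind. After $2/\kappa$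 rounds almost no groups are left, contradicting the first statement. Section~\ref{sec:cluster} finds the clusters, and Section~\ref{sec:merge} carries out the merging.

\section{Near-critical clusters in nonnegative matrices}\label{sec:cluster}

Suppose first that $N\ge0$ is symmetric, has no eigenvalue above $1$, and has eigenvalue $1$ with multiplicity $k$. By Lemma~\ref{lem:psd} applied to the components of the graph of $I-N$, exactly $k$ components $C$ have $\lambda_{\max}(N_C)=1$, each with a positive unit eigenvector $f_C$. The spectral projection is $F=\sum_Cf_Cf_C^T$, and the components can be read off from it: $F\ge0$, the normalized column of $F$ at $v\in C$ is $f_C$, so two normalized columns have inner product $0$ or $1$, and $\sum_{v\in C}F_{vv}=1$. The lemma below is a robust form of this, and its proof recovers these features of $F$ one by one.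

\begin{lemma}\label{lem:cluster}
Let $\Theta\ge1$ and $\kappa>0$. For each $n$ in an infinite set of positive integers let $N$ be a symmetric matrix of order $m\le n$ with $N\ge0$, $\|N\|\le\Theta$ and at most one eigenvalue greater than $1$. Suppose that for each fixed $\varepsilon>0$ at least $\kappa n-o(n)$ eigenvalues of $N$ lie in $[1-\varepsilon,1]$. Then along a subsequence there are $\omega=\omega(n)\to0$ and at least $\kappa n-o(n)$ pairwise disjoint index sets $C$ with $\lambda_{\max}(N_C)\ge1-\omega$.
\end{lemma}

The norm bound cannot be dropped. The matrices $N$ derived from Example~\ref{ex:cycle} in Section~\ref{sec:trace} satisfy the other hypotheses with $\kappa=1$, but they have zero diagonal, so each set $C$ needs two elements and there are at most $n/2$ of them.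

\begin{proof}
\emph{Step 0: a window with an almost empty margin.} Let $F_\varepsilon$ be the orthogonal projection onto the span of the eigenvectors with eigenvalues in $[1-\varepsilon,1]$. There need not be a gap in the spectrum below $1$; as a substitute we choose a window that can be widened at the cost of only $o(n)$ further eigenvalues. Pass to a subsequence along which $r_i=\lim\operatorname{rank}F_{1/i}/n$ exists for all $i\ge2$. The $r_i$ are nonincreasing and at least $\kappa$; let $r=\lim r_i\ge\kappa$. Let $i(n)\to\infty$ so slowly that $|\operatorname{rank}F_{1/i(n)}/n-r_{i(n)}|\le1/i(n)$, and put $\eta=1/i(n)$ and $F=F_\eta$. Then $\operatorname{rank}F/n\to r$. If $\eta\le\eta^*\to0$, then $\operatorname{rank}F\le\operatorname{rank}F_{\eta^*}\le\operatorname{rank}F_{1/i}$ for each $i$ and large $n$, so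
\begin{equation}\label{eq:window}
\operatorname{rank}F_{\eta^*}-\operatorname{rank}F=o(n).
\end{equation}
If the top eigenvalue $\lambda_1$ of $N$ exceeds $1$, let $\varphi\ge0$ be a unit eigenvector for it; otherwise let $\varphi=0$. In both cases $F\varphi=0$.

\emph{Step 1: $F$ is almost nonnegative.} We approximate $F$ by a high power of a nonnegative matrix. For fixed $i\geq 2$ let $R_i=\bigl((N+\Theta I)/(1+\Theta)\bigr)^{i^2}$. Then $R_i\ge0$, and an eigenvalue $\nu$ of $N$ gives the eigenvalue $\bigl(1-\frac{1-\nu}{1+\Theta}\bigr)^{i^2}\in[0,2^{i^2}]$ of $R_i$. As $R_i$ and $F$ have a common eigenbasis, $\|R_i-F\|_2^2$ is a sum over the eigenvalues $\nu$. An eigenvalue above $1$ contributes at most $4^{i^2}$, independently of $n$; here the norm bound is essential. Each $\nu\in[1-\eta,1]$ contributes at most $(i^2\eta)^2=o(1)$, each $\nu\in[1-1/i,1-\eta)$ at most $1$, and each $\nu<1-1/i$ at most $e^{-2i/(1+\Theta)}$. Hence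
\[
\limsup_n\tfrac1n\|R_i-F\|_2^2\le\varepsilon_i:=r_i-r+e^{-2i/(1+\Theta)},\qquad\varepsilon_i\to0\quad(i\to\infty).
\]
This has three consequences.
\begin{itemize}
\item[(a)] $\|F^-\|_2^2=o(n)$. Indeed, $F_{vu}<0\le(R_i)_{vu}$ implies $|F_{vu}|\le|(F-R_i)_{vu}|$, so $\|F^-\|_2^2\le\|F-R_i\|_2^2$ for all $i$.
\item[(b)] If $\tau=\tau(n)\to0$, then the sum of $F_{vu}^2$ over all entries with $|F_{vu}|\le\tau$ is $o(n)$. Write $R=R_i$ and consider such an entry. If $R_{vu}\le2\tau$, then $F_{vu}^2\le2(F_{vu}-R_{vu})^2+2R_{vu}^2\le2(F_{vu}-R_{vu})^2+4\tau R_{vu}$. If $R_{vu}>2\tau$, then $|F_{vu}|\le\tau<R_{vu}-F_{vu}$. The entries of $R$ sum to at most $\|R\|m\le2^{i^2}n$, so the sum is at most $2\|F-R_i\|_2^2+4\tau2^{i^2}n$. Let $n\to\infty$ and then $i\to\infty$.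
\item[(c)] $\sum_v\langle\varphi,|Fe_v|\rangle^2\le4\|F^-\|_2^2$, because $\langle\varphi,|Fe_v|\rangle=(|F|\varphi)_v$ and $|F|\varphi=(F+2F^-)\varphi=2F^-\varphi$.
\end{itemize}

\emph{Step 2: good indices.} These bounds hold on average over $v$; we discard the indices where they fail and those where the column of $F$ is too short to normalize. Let $\eta_0=\max\bigl(\eta^{1/2},\|F^-\|_2/\sqrt n\bigr)\to0$ and $F_0=F_{\eta_0}$. Then $\eta/\eta_0\le\eta^{1/2}\to0$, $\|F^-\|_2^2/\eta_0\le\|F^-\|_2\sqrt n=o(n)$, and $F_0-F$ is a projection of rank $o(n)$ by \eqref{eq:window}. Put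
\[
\beta_v=\frac\Theta{\eta_0}\langle\varphi,|Fe_v|\rangle^2+\|(F_0-F)e_v\|^2+\|(Fe_v)^-\|^2 .
\]
By (c) and (a), $\sum_v\beta_v\le4\Theta\|F^-\|_2^2/\eta_0+\operatorname{rank}(F_0-F)+\|F^-\|_2^2=o(n)$. So there is $\zeta=\zeta(n)>0$ with $\zeta\to0$, $\eta/\eta_0\le\zeta^{20}$ and $\sum_v\beta_v\le\zeta^{20}n$. Let $\rho_v=\|Fe_v\|=\sqrt{F_{vv}}\le1$. Call $v$ \emph{small} if $\rho_v<\zeta$, \emph{good} if $\rho_v\ge\zeta$ and $\beta_v\le\zeta^{10}$, and \emph{bad} otherwise; at most $\zeta^{10}n$ indices are bad. For good $v,w$ let $a_v=Fe_v/\rho_v$ and $c_{vw}=\langle a_v,a_w\rangle=F_{vw}/(\rho_v\rho_w)$. Note that $a_v(v)=\rho_v$ and $a_w(v)=F_{vw}/\rho_w=\rho_vc_{vw}$. From now on $n$ is so large that $\eta_0<1$ and $\sigma:=5\zeta<1/10$.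

\emph{Step 3: for good $v,w$, $c_{vw}\in[-\sigma,2\sigma]\cup[1-2\sigma,1]$.} In the exact case the range of $F$ is closed under taking absolute values. We show that this is nearly so for the vector $h=a_v-a_w$, and then evaluate $x=|h|$ at $v$ in two ways. Let $c=c_{vw}$ and $\mathcal E(y)=\langle y,(I-N)y\rangle$. By (F4) and because $h$ is in the range of $F$, $\mathcal E(x)\le\mathcal E(h)\le\eta\|h\|^2\le4\eta$. The form $\mathcal E(y)+\lambda_1\langle\varphi,y\rangle^2$ is diagonal in an eigenbasis of $N$, with coefficient $1$ at $\varphi$ (if $\varphi\neq0$) and $1-\nu\ge0$ elsewhere; outside the range of $F_0$ all coefficients are at least $\eta_0$. Moreover $\langle\varphi,x\rangle\le\langle\varphi,|a_v|\rangle+\langle\varphi,|a_w|\rangle$, and $\Theta\langle\varphi,|a_v|\rangle^2/\eta_0\le\beta_v/\rho_v^2\le\zeta^8$, likewise for $w$. Therefore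
\[
\|(I-F_0)x\|^2\le\frac{4\eta+\Theta\langle\varphi,x\rangle^2}{\eta_0}\le4\zeta^{20}+4\zeta^8\le8\zeta^8 .
\]
On the one hand $x_v=|\rho_v-\rho_vc|=\rho_v(1-c)=\rho_v\langle a_v,h\rangle$. On the other hand
\[
x_v=\rho_v\langle a_v,x\rangle+\langle(F_0-F)e_v,x\rangle+\langle e_v,(I-F_0)x\rangle,
\]
where the last two terms have absolute value at most $2\zeta^5$ and $3\zeta^4$. Subtracting and using $x-h=2h^-$, we obtain $2\rho_v\langle a_v,h^-\rangle\le5\zeta^4$.

Let $c\ge0$. At the coordinate $w$ we have $a_v(w)=\rho_wc$ and $h^-(w)=\rho_w(1-c)$, so this term of $\langle a_v,h^-\rangle$ is $\rho_w^2c(1-c)\ge0$. The negative terms sum to at least $-\|a_v^-\|\|h\|\ge-2\|a_v^-\|$, and $\rho_v\|a_v^-\|=\|(Fe_v)^-\|\le\zeta^5$. Hence $2\rho_v\rho_w^2c(1-c)\le5\zeta^4+4\zeta^5\le9\zeta^4$, so $c(1-c)\le\sigma$. This gives $c\le2\sigma$ if $c\le\frac12$ and $1-c\le2\sigma$ if $c\ge\frac12$. If $c<0$, then $|c|\le\|(Fe_v)^-\|/(\rho_v\rho_w)\le\zeta^3\le\sigma$.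

\emph{Step 4: classes and their masses.} Write $v\sim w$ if $c_{vw}\ge1-2\sigma$, that is, $\|a_v-a_w\|^2\le4\sigma$. If $v\sim w\sim u$, then $\|a_v-a_u\|^2\le16\sigma$, so $c_{vu}\ge1-8\sigma>2\sigma$ and $v\sim u$ by Step~3. So $\sim$ is an equivalence relation on the good indices. For a class $C$ let $\operatorname{mass}(C)=\sum_{u\in C}\rho_u^2$. For $v\in C$,
\begin{equation}\label{eq:mass}
\rho_v^2(1-2\sigma)^2\operatorname{mass}(C)\le\sum_{u\in C}F_{vu}^2\le\rho_v^2\operatorname{mass}(C),
\end{equation}
since $F_{vu}=\rho_v\rho_uc_{vu}$. As $F^2=F$, we have $\sum_uF_{vu}^2=\rho_v^2$, so $\operatorname{mass}(C)\le(1-2\sigma)^{-2}=1+o(1)$. The total mass is at most $\operatorname{tr}F\le n$ and at least $\operatorname{tr}F-\zeta^2n-\zeta^{10}n=rn-o(n)$.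

It remains to exclude that the mass is spread over light classes. Let $C(v)$ be the class of $v$ and $S=\sum_{v\text{ good}}\sum_{u\notin C(v)}F_{vu}^2$. A small $u$ contributes at most $\rho_u^2<\zeta^2$ to $S$, a bad $u$ at most $1$, and for good $u\notin C(v)$ we have $|F_{vu}|\le2\sigma$, so (b) applies. Thus $S=o(n)$. By \eqref{eq:mass},
\[
S\ge\sum_{v\text{ good}}\rho_v^2\bigl(1-\operatorname{mass}C(v)\bigr)=\sum_C\operatorname{mass}(C)\bigl(1-\operatorname{mass}(C)\bigr).
\]
The negative terms on the right sum to at least $-o(n)$, because $\operatorname{mass}(C)\le1+o(1)$. So the positive terms sum to at most $\varepsilon^2n$ for some $\varepsilon\to0$, and the classes of mass below $1-\varepsilon$ have total mass at most $\varepsilon n$. The other classes carry mass $rn-o(n)$, at most $1+o(1)$ each, so there are at least $rn-o(n)\ge\kappa n-o(n)$ of them.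

Let $C$ be such a class, $v\in C$, and $y$ the restriction of $a_v$ to $C$. By \eqref{eq:mass}, $\|a_v-y\|^2=1-\|y\|^2\le1-(1-2\sigma)^2(1-\varepsilon)=:\xi^2$ with $\xi\to0$. Since $a_v$ is a unit vector in the range of $F$, $\langle y,Ny\rangle\ge\langle a_v,Na_v\rangle-2\Theta\xi\ge1-\omega$ with $\omega=\eta+2\Theta\xi\to0$. As $\|y\|\le1$, $\lambda_{\max}(N_C)\ge1-\omega$ for large $n$.
\end{proof}

\section{Tight groupings and merging}\label{sec:merge}

We prove Proposition~\ref{prop:main} by contradiction. Fix $\kappa,L,g,b$, and suppose that for infinitely many $a>g$ there is a $2g$-positive block matrix $M$ with $b$ blocks of size $a$, order $n=ba$ and corank $k\ge\kappa n$. All limits are taken as $a\to\infty$ along subsequences of these $a$. By Lemma~\ref{lem:small}, $M_P$ is positive definite whenever $|P|\le g$.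

\subsection*{Groupings and the normalized matrix}

A \emph{grouping of size at most $h$}, where $h\le g$, is a partition of the index set into \emph{groups} $P$ with $|P|\le h$. It is \emph{$\delta$-tight} if
\[
(M_P^{-1})_{vw}\ge(1-\delta)\sqrt{(M_P^{-1})_{vv}(M_P^{-1})_{ww}}
\]
for all groups $P$ and $v,w\in P$. Singletons are $0$-tight, and the pair in \eqref{eq:pair} is $(1-t)$-tight. Since $(DM_PD)^{-1}=D^{-1}M_P^{-1}D^{-1}$, tightness is invariant under scaling, as are (B1)--(B3) and $k$.

Given a $\delta$-tight grouping with $\delta\le\frac12$, scale $M$ so that $(M_P^{-1})_{vv}=1$ for all $v\in P$. Put $A=\bigoplus_PM_P$, $\Gamma=A^{-1}=\bigoplus_P\Gamma_P$, $B=A-M$. Then $B\ge0$ and $B_{PP}=0$. The vectors $\gamma_v=\Gamma^{1/2}e_v$ have Gram matrix $\Gamma$; they are unit vectors, $\gamma_v$ is supported on the group of $v$, and $1-\delta\le\Gamma_{vw}=\langle\gamma_v,\gamma_w\rangle\le1$ within a group. The matrix that replaces $N$ from Section~\ref{sec:trace} is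
\[
W=\Gamma^{1/2}B\,\Gamma^{1/2},\qquad I-W=\Gamma^{1/2}M\Gamma^{1/2}.
\]
By (F3), $W$ has eigenvalue $1$ with multiplicity $k$ and at most one eigenvalue above $1$.

\begin{lemma}\label{lem:norm}
$\|W\|\le\Theta:=2^b$.
\end{lemma}

\begin{proof}
A group may meet several blocks, so we cannot use the partition into blocks. Let the \emph{type} of a group be the set of blocks it meets, and let $U_1,\dots,U_\tau$ be the unions of the groups of each type that occurs; $\tau\le2^b$. A type has at most $g$ blocks, so $U_i\cup U_j$ lies in at most $2g$ blocks and $M_{U_i\cup U_j}\succeq0$. This is why (B3) is assumed with $s=2g$. Lemma~\ref{lem:pairs} gives $|x^TBx|\le2^bx^TAx$, and for $x=\Gamma^{1/2}y$ this reads $|y^TWy|\le2^b\|y\|^2$.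
\end{proof}

\subsection*{The reduced matrix}

In a tight group all $\gamma_v$ point in nearly the same direction, so $W$ should be well described by one coordinate per group. Choose $v_P\in P$ for each group and write $\gamma_P=\gamma_{v_P}$. These vectors are orthonormal. The \emph{reduced matrix} is the compression of $W$ to their span,
\[
N_{PP'}=\langle\gamma_P,W\gamma_{P'}\rangle=\sum_{w\in P,\,w'\in P'}\Gamma_{v_Pw}B_{ww'}\Gamma_{w'v_{P'}} .
\]
It is nonnegative with zero diagonal, and by (F1) it has norm at most $\Theta$ and at most one eigenvalue above $1$.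

\begin{lemma}\label{lem:reduced}
Let the grouping have size at most $h\le g$ and be $\delta$-tight with $\delta\le\frac12$. Let $\mathcal C$ be a set of groups, $S$ their union, and $\Pi$ the orthogonal projection onto the span of the $\gamma_P$, $P\in\mathcal C$. Then $\|W_S-\Pi W_S\Pi\|_2\le12h\sqrt\delta\,\|N_{\mathcal C}\|_2$.
\end{lemma}

\begin{proof}
We have $\Pi=\bigoplus\Pi_P$ with $\Pi_P=\gamma_P\gamma_P^T$. The columns of $\Gamma_P^{1/2}$ are the $\gamma_w$, so $\|(I-\Pi_P)\Gamma_P^{1/2}\|_2^2=\sum_{w\in P}(1-\Gamma_{wv_P}^2)\le2\delta h$. Also $\|\Gamma_{P'}\|\le\operatorname{tr}\Gamma_{P'}\le h$, and $N_{PP'}\ge(1-\delta)^2\sum B_{ww'}\ge\frac14\|B_{PP'}\|_2$ because $B\ge0$. Hence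
\[
\|(I-\Pi_P)W_{PP'}\|_2=\|(I-\Pi_P)\Gamma_P^{1/2}B_{PP'}\Gamma_{P'}^{1/2}\|_2\le\sqrt{2\delta h}\cdot4N_{PP'}\cdot\sqrt h\le6h\sqrt\delta\,N_{PP'} .
\]
Summing the squares over $P,P'\in\mathcal C$ gives $\|(I-\Pi)W_S\|_2\le6h\sqrt\delta\|N_{\mathcal C}\|_2$. Finally $W_S-\Pi W_S\Pi=(I-\Pi)W_S+\Pi W_S(I-\Pi)$, and the second term has Hilbert--Schmidt norm at most $\|W_S(I-\Pi)\|_2=\|(I-\Pi)W_S\|_2$.
\end{proof}

\begin{lemma}\label{lem:count}
Suppose that along a subsequence we have $\delta$-tight groupings of size at most $g$ with $m$ groups and $\delta\to0$. Then for each fixed $\varepsilon>0$ the reduced matrix $N$ has at least $\kappa n-o(n)$ eigenvalues in $[1-\varepsilon,1]$. In particular $m\ge\kappa n-o(n)$.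
\end{lemma}

\begin{proof}
We may assume $\varepsilon<1$. Lemma~\ref{lem:reduced} for the set of all groups gives $\|W-\Pi W\Pi\|_2^2\le144g^2\delta\Theta^2n=o(n)$. By (F5), all but $\varepsilon^{-2}o(n)$ of the $k$ eigenvalues of $W$ equal to $1$ are matched with eigenvalues of $\Pi W\Pi$ in $[1-\varepsilon,1+\varepsilon]$. These are nonzero, hence eigenvalues of $N$, and at most one of them exceeds $1$.
\end{proof}

\subsection*{Merging}

Lemma~\ref{lem:cluster} now applies to $N$ and produces clusters $C$ of groups with $\lambda_{\max}(N_C)\approx1$. Merging a whole cluster need not give a tight group. If $C$ consists of two pairs as in \eqref{eq:pair} with no entries between them, or of one such pair and an unrelated index, then $M_C^{-1}$ is a direct sum and has zero entries. We therefore merge a \emph{minimal} nearly singular subset. Tightness needs more: the least eigenvalue must be much smaller than the second one. So the threshold for being nearly singular depends on the size of the set, and becomes much stricter with each additional element.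

\begin{lemma}\label{lem:merge}
Suppose that along a subsequence we have $\delta$-tight groupings of size at most $h$ with $m$ groups, $\delta\to0$ and $hL\le g$. Then along a further subsequence there are $\delta'$-tight groupings of size at most $hL$ with at most $m-(\kappa-\frac1L)n+o(n)$ groups and $\delta'\to0$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:count} and~\ref{lem:cluster} there are, along a subsequence, at least $\kappa n-o(n)$ disjoint sets $C$ of groups with $\lambda_{\max}(N_C)\ge1-\omega$, $\omega\to0$. As $m\le n$, fewer than $n/L$ of them have more than $L$ elements; discard these. Enlarge $\omega$ so that $\omega>0$ and $\omega\ge\delta^{1/4}$, still with $\omega\to0$. Define $\eta_L=\omega$ and $\eta_{j-1}=\eta_j^{1/3}$ for $j=L,\dots,2$. For large $a$ we have $\eta_L<\dots<\eta_1\le\eta^*$, where $\eta^*\le1/250$ is a constant with $12hL(\eta^*)^3\le1$, and $\eta_1\to0$.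

Call a set $D$ of groups with $2\le|D|\le L$ \emph{critical} if $\lambda_{\max}(N_D)\ge1-\eta_{|D|}$. Each remaining $C$ is critical: $|C|\ge2$ because $N$ has zero diagonal and $\omega<1$, and $\eta_{|C|}\ge\omega$. In each $C$ choose an inclusion-minimal critical set $C'$ and merge its groups into one group $S$, of size at most $hL\le g$. Each merge lowers the number of groups by at least one, which gives the count. Unmerged groups remain $\delta$-tight. We show that $S$ is $16\eta_1$-tight, so that $\delta'=\max(\delta,16\eta_1)$ works. Let $\eta=\eta_{|C'|-1}$, so that $\eta_{|C'|}=\eta^3$. Since $\eta\ge\eta_{L-1}=\omega^{1/3}$ and $\delta\le\omega^4$, we have $\sqrt\delta\le\eta^6$.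

\emph{The spectrum of $I-N_{C'}$.} Let $\Gamma_S=\bigoplus_{P\in C'}\Gamma_P$ be the principal submatrix of $\Gamma$ on $S$, and $Y=I-W_S=\Gamma_S^{1/2}M_S\Gamma_S^{1/2}$. It is positive definite since $|S|\le g$. Its compression $I-N_{C'}$ is then positive definite as well, with least eigenvalue $\lambda\in(0,\eta^3]$ by criticality, and with a unit eigenvector $f\ge0$ by (F4). Let $\mathcal E(y)=\langle y,(I-N_{C'})y\rangle$. If $y$ is supported on a proper subset $D$ of $C'$, then
\begin{equation}\label{eq:proper}
\mathcal E(y)\ge\eta\|y\|^2 .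
\end{equation}
Indeed, for $|D|\ge2$ minimality gives $\lambda_{\max}(N_D)<1-\eta_{|D|}\le1-\eta$, and for $|D|=1$ we have $\mathcal E(y)=\|y\|^2$. Two facts follow. First, for $P\in C'$, \eqref{eq:proper} applied to $y=f-f(P)e_P$ gives
\[
\eta(1-f(P)^2)\le\lambda-2\lambda f(P)^2+f(P)^2\le\eta^3+f(P)^2,
\]
so $f(P)^2\ge(\eta-\eta^3)/(1+\eta)=\eta(1-\eta)\ge\eta/2$. Second, let $x\perp f$ be an eigenvector for the second smallest eigenvalue $\lambda_2$. As $f>0$, $x$ has entries of both signs, so $x^+\ne0$ has proper support. Since $\langle x^+,x^-\rangle=0$ and $\langle x^+,N_{C'}x^-\rangle\ge0$,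
\[
\eta\|x^+\|^2\le\mathcal E(x^+)\le\langle x^+,(I-N_{C'})x\rangle=\lambda_2\|x^+\|^2 ,
\]
and therefore $\lambda_2\ge\eta$.

\emph{The spectrum of $Y$.} Let $\Pi$ be the projection onto the span of the $\gamma_P$, $P\in C'$, and identify $f$ with the unit vector $\sum_Pf(P)\gamma_P$. The matrix $I-N_{C'}$ is positive definite with unit diagonal, so the entries of $N_{C'}$ are less than $1$ and $\|N_{C'}\|_2\le L$. Put $Y_0=I-\Pi W_S\Pi$. By Lemma~\ref{lem:reduced}, $\|Y-Y_0\|\le12hL\eta^6\le\eta^3$. The matrix $Y_0$ acts as $I-N_{C'}$ on the range of $\Pi$ and as the identity on its orthogonal complement, so $Y_0\succeq\eta(I-ff^T)$. Let $\hat\lambda$ be the least eigenvalue of $Y$ and $\hat f$ a unit eigenvector with $t=\langle\hat f,f\rangle\ge0$. Then $0<\hat\lambda\le\langle f,Yf\rangle=\lambda\le\eta^3$, and by (F1), applied to the hyperplane $f^\perp$, the other eigenvalues of $Y$ are at least $\eta-\eta^3\ge\eta/2$. Also $\eta(1-t^2)\le\langle\hat f,Y_0\hat f\rangle\le\hat\lambda+\eta^3\le2\eta^3$, so $\|\hat f-f\|^2=2(1-t)\le2(1-t^2)\le4\eta^2$.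

\emph{Tightness.} For $w\in P\in C'$ let $t_w=\langle\gamma_w,\hat f\rangle$. We have $\|\gamma_w-\gamma_P\|^2=2-2\Gamma_{wv_P}\le2\delta\le\eta^2$ and $\langle\gamma_P,f\rangle=f(P)$, so
\[
t_w\ge f(P)-\|\gamma_w-\gamma_P\|-\|\hat f-f\|\ge\sqrt{\eta/2}-3\eta\ge\tfrac12\sqrt\eta,
\]
the last step because $3\sqrt\eta\le3/\sqrt{250}<0.19<1/\sqrt2-1/2$. Now $M_S^{-1}=\Gamma_S^{1/2}Y^{-1}\Gamma_S^{1/2}$ and $\|Y^{-1}-\hat\lambda^{-1}\hat f\hat f^T\|\le2/\eta$. Hence for all $w,w'\in S$, equal or not,
\[
(M_S^{-1})_{ww'}=\langle\gamma_w,Y^{-1}\gamma_{w'}\rangle=\frac{t_wt_{w'}}{\hat\lambda}+\epsilon_{ww'},\qquad|\epsilon_{ww'}|\le\frac2\eta .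
\]
The main term is at least $\eta^{-3}\cdot\eta/4=1/(4\eta^2)$, so the error is at most $8\eta$ times the main term. The main terms form a rank-one matrix, so
\[
\frac{(M_S^{-1})_{ww'}}{\sqrt{(M_S^{-1})_{ww}(M_S^{-1})_{w'w'}}}\ge\frac{1-8\eta}{1+8\eta}\ge1-16\eta\ge1-16\eta_1.\qedhere
\]
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:main}]
Start from the grouping into singletons, with $h=1$, $\delta=0$ and $m=n$, and apply Lemma~\ref{lem:merge} $L$ times. In round $j$ the size grows from at most $L^{j-1}$ to at most $L^j\le g$, so the lemma applies each time. Since $L\ge2/\kappa$, each round removes at least $(\kappa-\frac1L)n-o(n)\ge\frac\kappa2n-o(n)$ groups, and after $L$ rounds at most $n-L\frac\kappa2n+o(n)\le o(n)$ groups remain. The last grouping has size at most $g$ and is $\delta$-tight with $\delta\to0$, so by Lemma~\ref{lem:count} it has at least $\kappa n-o(n)$ groups. This contradiction proves Proposition~\ref{prop:main}, and with it Theorem~\ref{thm:two}.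
\end{proof}

\begin{thebibliography}{9}

\bibitem{CdV} Colin de Verdi\`ere, 1990.

\bibitem{HLS} van der Holst, Lov\'asz and Schrijver, \emph{The Colin de Verdi\`ere graph parameter}, 1999.

\bibitem{Kostochka} Kostochka, 1984.

\bibitem{Thomason} Thomason, 1984.

\bibitem{Source} Source of the conjecture, available at \texttt{https://lib.dr.iastate.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=1215\&\allowbreak context=math\_pubs}.

\end{thebibliography}
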